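# Sorting Gaussian signs with oblique projections: stochastic convolutions at power two

## 1. Monomials in a weighted $L^2$ space on the circle

Fix a number $M>1$ and put
$$a=a(M)=\frac1\pi\arccos\frac1M\in(0,\tfrac12),\qquad\text{so that } M=\frac1{\cos(\pi a)} .$$
On the circle $z=e^{i\theta}$ take the weight $w(\theta)=|1-z|^{-2a}$. Since $|1-e^{i\theta}|\ge 2|\theta|/\pi$ for $|\theta|\le\pi$ and $2a<1$, the number $\kappa:=\int w\,\frac{d\theta}{2\pi}$ is finite. In this section all norms and inner products are those of $L^2(w\,\frac{d\theta}{2\pi})$. For an integer $L\ge1$ let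
$$e_j=\kappa^{-1/2}z^j\quad(0\le j<L),\qquad V=V_L=\mathrm{span}_{\mathbb R}\{e_0,\dots,e_{L-1}\}.$$
Because $w$ is even, every $\langle e_i,e_j\rangle=\kappa^{-1}\int e^{i(i-j)\theta}w\,\frac{d\theta}{2\pi}$ (with the first $i$ in the exponent the imaginary unit) is real. Because $w>0$ almost everywhere, the $e_j$ are linearly independent. So $V$ is a real Hilbert space of dimension $L$, and $\|e_j\|=1$. For $0\le m\le L$ let $P_m$ be the truncation
$$P_m\Big(\sum_{i<L}x_ie_i\Big)=\sum_{i<m}x_ie_i .$$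
Clearly $P_mP_{m'}=P_{\min(m,m')}$; in particular the $P_m$ commute.

The construction has two properties: $\|P_m\|\le M$ for all $m$ and all $L$, and $\|\sum_{j<L}e_j\|^2\ge\lambda L^{1+2a}$, whereas orthonormal vectors would give exactly $L$. It will be used as follows. We shall build a semigroup that acts on vectors only through the $P_m$ and a shift, so that its operators have norm at most $M$. We shall build a random integrand of energy exactly $L$ which, at a suitable time, has produced the vector $\sum_i\gamma_i^+e_i$ with i.i.d. standard Gaussian $\gamma_i$. The positive parts do not cancel, so this vector has squared length of order at least $L^{1+2a}$, much more than the energy $L$. That will refute a maximal inequality, stated in Section 2.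

**Example ($L=2$).** For $0<\theta<2\pi$ we have $w=(2-2\cos\theta)^{-a}$ and
$$\frac{d}{d\theta}\big(\sin\theta\; w\big)=\cos\theta\,w-a\,\frac{\sin^2\theta}{1-\cos\theta}\,w=\cos\theta\,w-a(1+\cos\theta)\,w .$$
The function $\sin\theta\,w$ tends to $0$ at both ends, because $1-2a>0$. Integrating, $(1-a)\int\cos\theta\,w=a\int w$, that is, $\langle e_0,e_1\rangle=\frac a{1-a}$. So $\|e_0+e_1\|^2=\frac{2}{1-a}>2$. For $M=\sqrt2$ we have $a=\frac14$, $\langle e_0,e_1\rangle=\frac13$, and $\min_{x_1}\|x_0e_0+x_1e_1\|^2=x_0^2(1-\frac19)$, so $\|P_1\|=3/\sqrt8\approx1.06\le\sqrt2$.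

**Lemma 1.** Let $f\in\mathrm{span}_{\mathbb C}\{z^j:0\le j<m\}$ and let $g\in\mathrm{span}_{\mathbb C}\{z^j:j\ge m\}$ be a polynomial. Then $\|f\|\le M\|f+g\|$. Consequently $\|P_m\|\le M$ on $V_L$ for $0\le m\le L$.

*Proof.* The plan is to show that $f$ and $g$ make an angle bounded away from $0$, by comparing $w$ with an analytic function of modulus $w$.

For $|z|=1$, $z\neq1$, the number $1-z$ has positive real part. With the principal branch,
$$(1-z)^{-2a}=w\,e^{i\varphi},\qquad \varphi=-2a\arg(1-z)\in[-\pi a,\pi a].$$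
For $j\ge1$ and $0\le r<1$ the function $z^j(1-rz)^{-2a}$ has a power series with exponents $\ge1$ that converges uniformly on the circle, so its integral over the circle vanishes. Moreover $|1-z|\le|1-rz|+(1-r)\le2|1-rz|$, hence $|1-rz|^{-2a}\le2^{2a}w$, which is integrable. Letting $r\uparrow1$, dominated convergence gives
$$\int z^j\,w\,e^{i\varphi}\,d\theta=0\qquad(j\ge1).$$
All monomials of $g\bar f$ have exponent at least $m-(m-1)=1$. So with $c=\cos\pi a>0$ we may subtract $c\int g\bar f\,we^{i\varphi}\frac{d\theta}{2\pi}=0$: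
$$\langle g,f\rangle=\int g\bar f\,w\,(1-ce^{i\varphi})\,\frac{d\theta}{2\pi}.$$
Since $|\varphi|\le\pi a$, we have $\cos\varphi\ge c$ and
$$|1-ce^{i\varphi}|^2=1-2c\cos\varphi+c^2\le1-c^2=\sin^2\pi a .$$
By Cauchy–Schwarz $|\langle g,f\rangle|\le\sin(\pi a)\|f\|\|g\|$. Therefore
$$\|f+g\|^2\ge\|f\|^2+\|g\|^2-2\sin(\pi a)\|f\|\|g\|=\big(\|g\|-\sin(\pi a)\|f\|\big)^2+\cos^2(\pi a)\|f\|^2\ge\frac{\|f\|^2}{M^2}.\qquad\square$$

**Lemma 2.** $\big\|\sum_{j<L}e_j\big\|^2\ge\lambda L^{1+2a}$ with $\lambda=\lambda_a=\dfrac{4\pi^{-2-2a}}{(1-2a)\kappa}>0$.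

*Proof.* Summing the geometric series, the left side equals
$$\frac1{2\pi\kappa}\int_{-\pi}^{\pi}\Big|\frac{\sin(L\theta/2)}{\sin(\theta/2)}\Big|^2w\,d\theta .$$
For $|\theta|\le\pi/L$ we have $|\sin(L\theta/2)|\ge\frac2\pi\cdot\frac{L|\theta|}2=L|\theta|/\pi$ and $|\sin(\theta/2)|\le|\theta|/2$, so the quotient is at least $2L/\pi$. Also $|1-z|\le|\theta|$ gives $w\ge|\theta|^{-2a}$. Hence the left side is at least
$$\frac1{2\pi\kappa}\cdot\frac{4L^2}{\pi^2}\cdot2\int_0^{\pi/L}\theta^{-2a}\,d\theta=\frac{4L^2}{\pi^3\kappa}\cdot\frac{(\pi/L)^{1-2a}}{1-2a}=\lambda L^{1+2a}.\qquad\square$$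

## 2. Stochastic convolutions and the maximal inequality at power two

Let $H,K$ be real separable Hilbert spaces, $Q$ a symmetric nonnegative trace-class operator on $K$, and $W$ a $K$-valued Wiener process with covariance $Q$ on a filtered probability space $(\Omega,\mathcal F,\{\mathcal F_t\},P)$ satisfying the usual conditions. Fix $T>0$.

**Definition (integrands).** $K_Q=Q^{1/2}K$ carries the inner product induced by $Q^{1/2}$, and $\mathcal L_2(K_Q,H)$ is the space of Hilbert–Schmidt operators $K_Q\to H$. The class $\Lambda_2(K_Q,H)$ consists of the $\mathcal L_2(K_Q,H)$-valued processes $\Phi$ on $[0,T]\times\Omega$ that are measurable for the predictable $\sigma$-field and satisfy $E\int_0^T\|\Phi(t)\|^2_{\mathcal L_2(K_Q,H)}dt<\infty$. We write $\|\Phi\|$ for the Hilbert–Schmidt norm.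

*Example.* If $K=\mathbb R$ and $Q=q>0$, the unit vectors of $K_Q$ are $\pm\sqrt q$, so $\|\Phi\|^2=q\|\Phi(1)\|_H^2$. For $q=1$ we get $\mathcal L_2(K_Q,H)\cong H$: an integrand is an $H$-valued predictable process and $W$ is a real Brownian motion. This case is all that the counterexample needs.

The stochastic integral satisfies the Itô isometry $E\|\int_0^t\Phi\,dW\|^2=E\int_0^t\|\Phi\|^2ds$ for $\Phi\in\Lambda_2$, and it commutes with bounded linear operators. For $K=\mathbb R$, $Q=1$, bounded $\mathcal F_u$-measurable $\xi$ and $h\in H$, the integral of $s\mapsto\xi\mathbf 1_{(u,v]}(s)h$ is $\xi(W_v-W_u)h$.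

**Definition (stochastic convolution).** Let $S$ be a $C_0$-semigroup on $H$: $S(0)=I$, $S(t)S(t')=S(t+t')$, and $S(t)f\to f$ as $t\downarrow0$. There are always $M\ge1$, $\alpha\in\mathbb R$ with $\|S(t)\|\le Me^{\alpha t}$. If this holds with $M=1$, $S$ is a *pseudo-contraction semigroup*. For $\Phi\in\Lambda_2$ put
$$S\star\Phi(t)=\int_0^tS(t-s)\Phi(s)\,dW_s .$$
For each $t$ this is a random vector defined up to null sets. A *modification* is a process $Y$ with $Y_t=S\star\Phi(t)$ a.s. for each $t$.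

*Example.* On $H=L^2(\mathbb R)$ let $(S(t)f)(x)=f(x-t)$. Fix $\epsilon>0$, let $b_s=\epsilon^{-1/2}\mathbf 1_{(s,s+\epsilon)}$ and $\Phi(s)=\phi(s)b_s$ with a scalar predictable $\phi$ satisfying $E\int_0^T\phi^2ds<\infty$. Since $S(t-s)b_s=b_t$, we get $S\star\Phi(t)=\big(\int_0^t\phi\,dW\big)b_t$: whatever is inserted at time $s$ travels along and sits at position about $t$ at time $t$. We shall use this picture again.

We take the following two results as given.

(a) *General $C_0$-semigroup, $p>1$.* If $E\int_0^T\|\Phi\|^{2p}dt<\infty$, then $S\star\Phi$ has a continuous modification, and for this version and any stopping time $\tau$,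
$$E\sup_{0\le t\le T\wedge\tau}\|S\star\Phi(t)\|^{2p}\le C_{p,\alpha,M,T}\,E\int_0^{T\wedge\tau}\|\Phi\|^{2p}dt .$$

(b) *Pseudo-contraction semigroup, $p\ge1$.* If $E(\int_0^T\|\Phi\|^2dt)^p<\infty$, then $S\star\Phi$ has a continuous modification, and for this version and any stopping time $\tau$,
$$E\sup_{0\le t\le T\wedge\tau}\|S\star\Phi(t)\|^{2p}\le C_{p,\alpha,T}\,E\Big(\int_0^{T\wedge\tau}\|\Phi\|^2dt\Big)^p .$$
The constants depend only on the indicated parameters.

For general semigroups, power two ($p=1$) is missing from (a). It is posed as an open problem in the source "Probability and Its Applications" (doi:10.1007/978-3-642-16194-0). The claim to be decided is this.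

**Claim.** For all $M\ge1$, $\alpha\in\mathbb R$, $T>0$ there is $C_{\alpha,M,T}<\infty$, depending only on $\alpha,M,T$, such that for all $H,K,Q,W$, every $C_0$-semigroup with $\|S(t)\|\le Me^{\alpha t}$ and every $\Phi\in\Lambda_2(K_Q,H)$:

(i) $S\star\Phi$ admits a continuous modification;

(ii) for this version and every stopping time $\tau$,
$$E\sup_{0\le t\le T\wedge\tau}\|S\star\Phi(t)\|^2\le C_{\alpha,M,T}\,E\int_0^{T\wedge\tau}\|\Phi\|^2dt .$$

The claim is false, and the next two theorems say how. In both, $K=\mathbb R$, $Q=1$, and $W$ is any real Brownian motion with respect to a filtration satisfying the usual conditions.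

**Theorem 1 (no uniform constant).** Let $M>1$, $\alpha\in\mathbb R$, $T>0$. There is $c=c(M,\alpha,T)>0$ such that for every integer $L\ge1$ there are a separable $H$, a $C_0$-semigroup with $\|S(t)\|\le Me^{\alpha t}$, a bounded predictable $\Phi$ (so $S\star\Phi$ has a continuous version by (a)), and $2^L$ deterministic times $\sigma_n\in[0,T]$ with
$$E\max_n\|S\star\Phi(\sigma_n)\|^2\ge c\,L^{2a}\,E\int_0^T\|\Phi(t)\|^2dt .$$

**Theorem 2 (no continuous modification).** Let $M>1$, $\alpha\in\mathbb R$, $T>0$, $0\le b<2a(M)$. There are a separable $H$, one $C_0$-semigroup $S$ with $\|S(t)\|\le Me^{\alpha t}$, a predictable $\Phi$ and a countable $D\subset(0,T)$ such that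
$$\int_0^T\|\Phi(t)\|^2\big(\log(e+\|\Phi(t)\|^2)\big)^b\,dt\le C_0\quad\text{for all }\omega,\qquad C_0<\infty\text{ deterministic},$$
while almost surely $\sup_{t\in D\cap I}\|S\star\Phi(t)\|=\infty$ for every nonempty open interval $I\subset(0,T)$.

**Corollary (classification in $M$).** For given $M\ge1$, $\alpha\in\mathbb R$, $T>0$, assertions (i) and (ii) with a uniform constant hold if and only if $M=1$.

## 3. Fixed times, groups, contractions, and dyadic chaining

A single time is harmless: by the Itô isometry $E\|S\star\Phi(t)\|^2\le M^2e^{2|\alpha|T}E\int_0^T\|\Phi\|^2ds$. If $S=I$, the convolution is a continuous martingale and Doob's inequality gives (ii) with constant $4$. If $S$ extends to a group, then $S\star\Phi(t)=S(t)\int_0^tS(-s)\Phi\,dW$ is continuous. In particular, (i) cannot fail when $\dim H<\infty$, since then $S(t)=e^{tA}$. But the resulting constant involves $\sup_{s\le T}\|S(-s)\|$, over which we have no control.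

The natural way to treat $M=1$ is to replace $S$ by a group. Let $\alpha=0$. By the Sz.-Nagy dilation theorem (complexify $H$, dilate, and regard the larger space as a real Hilbert space) there are a separable Hilbert space $\mathcal G\supset H$, a strongly continuous unitary group $\mathcal U(t)$ on $\mathcal G$ and an orthogonal projection $\Pi$ such that $S(t)=\Pi\,\mathcal U(t)$ on $H$, $t\ge0$. Then
$$S\star\Phi(t)=\Pi\,\mathcal U(t)N_t,\qquad N_t=\int_0^t\mathcal U(-s)\Phi(s)\,dW_s ,$$
so $\|S\star\Phi(t)\|\le\|N_t\|$, and Doob's inequality for $N$ stopped at $T\wedge\tau$ gives (ii) with constant $4$. For $M>1$ this stops at the first line: $\Pi\,\mathcal U(t)$ has norm at most $1$, so no semigroup with $\|S(t)\|>1$ for some $t$ has such a dilation. One can make $S$ contractive in the equivalent norm $\sup_{t\ge0}\|S(t)x\|$, but this norm need not come from an inner product, and the dilation theorem used above is a theorem about Hilbert spaces.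

For general $M$ the next thing to try is chaining over dyadic blocks of time. Put $M_T=\sup_{[0,T]}\|S(t)\|$.

**Proposition A.** For an arbitrary $C_0$-semigroup $S$, a general $Q$-Wiener process, $0\le t_1\le\dots\le t_N\le T$ and $\Phi\in\Lambda_2$, the process $X=S\star\Phi$ satisfies
$$E\max_{n\le N}\|X_{t_n}\|^2\le M_T^4\,(1+\lceil\log_2N\rceil)^2\,E\int_0^T\|\Phi\|^2dt .$$

*Proof.* Let $m=\lceil\log_2N\rceil$, $t_0=0$, and $t_n=t_N$ for $N<n\le2^m$. For $0\le j\le m$, $0\le i<2^{m-j}$ put
$$B_{j,i}=\int_{t_{i2^j}}^{t_{(i+1)2^j}}S(t_{(i+1)2^j}-s)\Phi(s)\,dW_s .$$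
The binary expansion of $n$ splits $\{1,\dots,n\}$ into blocks $(i2^j,(i+1)2^j]$, at most one for each $j$. Splitting the integral for $X_{t_n}$ accordingly and pulling out the semigroup, $X_{t_n}=\sum S(t_n-t_{(i+1)2^j})B_{j,i}$ over these blocks. Thus
$$\max_n\|X_{t_n}\|\le M_T\sum_{j=0}^m\max_i\|B_{j,i}\| .$$
By the Itô isometry, $E\max_i\|B_{j,i}\|^2\le\sum_iE\|B_{j,i}\|^2\le M_T^2\,E\int_0^T\|\Phi\|^2dt$ for each $j$. Minkowski's inequality in $L^2(\Omega)$ gives the result. $\square$

The argument stops at exactly one point. Each of the $m+1$ dyadic levels may cost the full energy, and the triangle inequality adds these costs, so the bound is useless as $N\to\infty$. A counterexample should therefore make many dyadic levels contribute at once and in the same direction. The construction below has one vector $e_i$ for each dyadic level.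

## 4. Inserting first and erasing later: the cases $L=1$ and $L=2$

Let unit vectors $e_0,\dots,e_{L-1}$ be inserted one after another, the $i$th during a short interval with an integrand of energy $1$, so that its coefficient is a standard Gaussian $\gamma_i$. If nothing else happens, the outcome is $\sum_i\gamma_ie_i$ and $E\|\sum_i\gamma_ie_i\|^2=\sum_i\|e_i\|^2=L$. This holds in *every* geometry, because the independent signs cancel the long direction $\sum_ie_i$. The outcome $Z=\sum_i\gamma_i^+e_i$, with $\gamma^+=\max(\gamma,0)$, would be different: its mean is $(2\pi)^{-1/2}\sum_ie_i$, which is long in the space of Section 1. (With orthonormal $e_i$ even this gains nothing, since then $E\|Z\|^2=L/2$.)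

The obstacle is adaptedness: while $\gamma_i$ is being produced, the integrand does not know its final sign. So $e_i$ must be inserted first and *erased later* if $\gamma_i\le0$. The semigroup must do the erasing, but it is deterministic and does not see $W$. What the integrand can choose is the *time* of its next action. We let the inserted vectors drift along a line, as in the shift example, past fixed gates, each of which applies some $P_m$. If $\gamma_i\le0$, the integrand waits until a gate with $P_i$ has been passed. That gate kills $e_i$ and leaves $e_0,\dots,e_{i-1}$ alone; $e_{i+1},\dots$ have not been inserted yet. If $\gamma_i>0$, it does not wait. Each sign pattern leads to its own final time, and there are $2^L$ of them; the maximum over these times includes the right one.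

**Case $L=1$.** Time cells $0,1$; between them a gate $q=1$ with $P_0=0$. Insert $\gamma_0e_0$ in cell $0$. If $\gamma_0>0$, look during cell $0$ and see $\gamma_0e_0$. If $\gamma_0\le0$, look during cell $1$ and see $0$. In both cases one sees $\gamma_0^+e_0$.

**Case $L=2$.** Cells $0,1,2,3$; gates $q=1,2,3$ at the entrances of cells $1,2,3$, applying $P_1,P_0,P_1$. Insert $\gamma_0e_0$ in cell $0$. If $\gamma_0>0$, insert $\gamma_1e_1$ still in cell $0$; if $\gamma_0\le0$, insert it in cell $2$. Look in the same cell if $\gamma_1>0$, one cell later if $\gamma_1\le0$.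

* Signs $(+,+)$: look in cell $0$, no gate passed, see $\gamma_0e_0+\gamma_1e_1$.
* Signs $(+,-)$: look in cell $1$, gate $P_1$ passed, see $\gamma_0e_0$.
* Signs $(-,+)$: look in cell $2$; $e_0$ passed $P_1$ and $P_0$ and is dead, $e_1$ passed no gate; see $\gamma_1e_1$.
* Signs $(-,-)$: look in cell $3$; $e_0$ is dead, $e_1$ was inserted in cell $2$ and killed by $P_1$ at $q=3$; see $0$.

In all four cases one sees $\gamma_0^+e_0+\gamma_1^+e_1$. In general gate $q$ applies $P_{L-1-v(q)}$, where $v(q)$ is the exponent of $2$ in $q$.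

## 5. A shift through gates

Fix $L\ge1$ and an interval $[r,r+h]\subset[0,T]$ with $h>0$. Put $\rho=h2^{-L}$ and $\eta=\frac1{2L}$. Cell $k$ is $(r+\rho k,r+\rho(k+1))$, $0\le k<2^L$.

**Step 1: the semigroup.** This step constructs $S$ and checks that it is a $C_0$-semigroup of norm at most $M$. For $1\le q\le2^L-1$ put $R_q=P_{L-1-v(q)}$; here $0\le v(q)\le L-1$. For real $y\le x$ let $U(x,y)$ be the product of the commuting operators $R_q$ over those $q$ with $r+\rho q\in(y,x]$, an empty product being $I$. Since $P_mP_{m'}=P_{\min(m,m')}$, each $U(x,y)$ is $I$ or a single $P_m$, so $\|U(x,y)\|\le M$ by Lemma 1. Without this product rule, a product of many gates could have a large norm. Clearly $U(x,y)U(y,u)=U(x,u)$ for $u\le y\le x$.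

On the real separable Hilbert space $\mathcal H=L^2(\mathbb R;V)$ let
$$(S(t)f)(x)=U(x,x-t)f(x-t),\qquad t\ge0 .$$
Then $S(0)=I$ and $\|S(t)\|\le M$. Also
$$(S(t)S(t')f)(x)=U(x,x-t)\,U(x-t,x-t-t')f(x-t-t')=(S(t+t')f)(x).$$
For strong continuity, let $B_t$ be the set of $x$ for which $(x-t,x]$ contains some $r+\rho q$. It has measure at most $(2^L-1)t$, and $U(x,x-t)=I$ off $B_t$. Hence
$$\|S(t)f-f\|\le\|f(\cdot-t)-f\|+(M+1)\Big(\int_{B_t}\|f(x-t)\|^2dx\Big)^{1/2}\longrightarrow0\qquad(t\downarrow0).$$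
The first term tends to $0$ by continuity of translations. The second does because it integrates $\|f\|^2$ over the set $B_t-t$, whose measure tends to $0$.

**Step 2: the steering variables.** This step defines the random cells $n_i$ and shows that the decisions are adapted. For $0\le k<2^L$ and $0\le i\le L$ let $t_{k,i}=r+\rho(k+i\eta)$. So the first half of cell $k$ is cut into $L$ slots $(t_{k,i},t_{k,i+1}]$, and $t_{k,L}=r+\rho(k+\frac12)$. For $i<L$ let $\gamma_{k,i}=(\rho\eta)^{-1/2}(W_{t_{k,i+1}}-W_{t_{k,i}})$, a standard Gaussian independent of $\mathcal F_{t_{k,i}}$. Define recursively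
$$n_0=0,\qquad\gamma_i=\gamma_{n_i,i},\qquad n_{i+1}=n_i+2^{L-1-i}\,\mathbf 1_{\{\gamma_i\le0\}}\qquad(0\le i<L).$$
Then $0=n_0\le n_1\le\dots\le n_L\le\sum_{i<L}2^{L-1-i}=2^L-1$. The vector $e_i$ will be inserted in slot $i$ of cell $n_i$.

We claim $\{n_i=k\}\in\mathcal F_{t_{k,i}}$. For $i=0$ the event is $\Omega$ or $\emptyset$. If the claim holds for $i$, then with $k'=k-2^{L-1-i}$
$$\{n_{i+1}=k\}=\{n_i=k,\ \gamma_{k,i}>0\}\cup\{n_i=k',\ \gamma_{k',i}\le0\}$$
(the second event is empty if $k'<0$). The first event lies in $\mathcal F_{t_{k,i+1}}$, the second in $\mathcal F_{t_{k',i+1}}\subset\mathcal F_{t_{k,i+1}}$.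

**Step 3: the $\gamma_i$ are i.i.d. standard Gaussian.** This must be checked, since $\gamma_i$ is an increment over a randomly chosen slot. For $i<m$, on $\{n_m=k\}$ we have $n_i\le k$, so
$$\gamma_i\mathbf 1_{\{n_m=k\}}=\sum_{k'\le k}\gamma_{k',i}\,\mathbf 1_{\{n_i=k'\}}\mathbf 1_{\{n_m=k\}} .$$
This is $\mathcal F_{t_{k,m}}$-measurable, because $t_{k',i+1}\le t_{k,m}$ when $k'\le k$ and $i+1\le m$. Let $f_0,\dots,f_m$ be bounded Borel functions, $m<L$. Since $\gamma_{k,m}$ is $N(0,1)$ and independent of $\mathcal F_{t_{k,m}}$,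
$$E\prod_{i\le m}f_i(\gamma_i)=\sum_kE\Big[\prod_{i<m}f_i(\gamma_i)\,\mathbf 1_{\{n_m=k\}}\,f_m(\gamma_{k,m})\Big]=E\Big[\prod_{i<m}f_i(\gamma_i)\Big]\cdot E f_m(N(0,1)).$$
Induction on $m$ shows that $\gamma_0,\dots,\gamma_{L-1}$ are i.i.d. $N(0,1)$.

**Step 4: the integrand and its energy.** This step writes down $\Phi$. Let $b_s=(\rho/4)^{-1/2}\mathbf 1_{(s,s+\rho/4)}\in L^2(\mathbb R)$, a unit vector that depends continuously on $s$, and let
$$\Phi(s)=(\rho\eta)^{-1/2}\sum_{i=0}^{L-1}\sum_{k=0}^{2^L-1}\mathbf 1_{\{n_i=k\}}\,\mathbf 1_{(t_{k,i},t_{k,i+1}]}(s)\;b_s\otimes e_i ,$$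
where $b\otimes e$ denotes the function $x\mapsto b(x)e$. By Step 2 the scalar coefficients are predictable, so $\Phi$ is predictable. The slots are disjoint and $\|b_s\otimes e_i\|=1$, so $\|\Phi\|^2\in\{0,(\rho\eta)^{-1}\}$; in particular $\Phi$ is bounded. For each $i$ exactly one $k$ satisfies $n_i=k$, and each slot has length $\rho\eta$. Hence
$$\int_0^T\|\Phi(s)\|^2ds=L\qquad\text{for every }\omega. \tag{1}$$

## 6. The value of the convolution at $2^L$ times

Let $X=S\star\Phi$ and $\sigma_n=r+\rho(n+\frac12)$, $0\le n<2^L$.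

**Step 5: an explicit formula.** This step turns $X_{\sigma_n}$ into a finite sum. For $s\le t$, since $b_s(x-t+s)=b_t(x)$,
$$\big(S(t-s)(b_s\otimes e_i)\big)(x)=b_t(x)\,U(x,x-t+s)\,e_i .$$
Let $t=\sigma_n$ and let $s$ be in slot $(t_{k,i},t_{k,i+1}]$ with $k\le n$. If $b_t(x)\ne0$, then $x\in(t,t+\rho/4)$ lies in cell $n$. Moreover $x-t+s\in(s,s+\rho/4)$ lies in cell $k$, because $s\le r+\rho(k+\frac12)$. So the gates $r+\rho q$ in $(x-t+s,x]$ are exactly those with $k<q\le n$, and
$$U(x,x-t+s)=U_{n,k}:=\prod_{k<q\le n}R_q ,$$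
independently of $x$ and $s$. Slots with $k\le n$ end no later than $\sigma_n$; slots with $k>n$ begin after $\sigma_n$. Hence on $[0,\sigma_n]$ the process $s\mapsto S(\sigma_n-s)\Phi(s)$ is simple, with values constant on slots. By the formula for integrals of simple processes, a.s.
$$X_{\sigma_n}=b_{\sigma_n}\otimes\sum_{i<L}\ \sum_{k\le n}\mathbf 1_{\{n_i=k\}}\,\gamma_{k,i}\,U_{n,k}e_i .$$
On $\{n_L=n\}$ all $n_i\le n$, so there
$$X_{\sigma_n}=b_{\sigma_n}\otimes\sum_{i<L}\gamma_i\,U_{n_L,n_i}e_i .$$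

**Step 6: the signs are sorted.** This step shows that the gates passed by $e_i$ keep it or kill it according to the sign of $\gamma_i$:
$$U_{n_L,n_i}e_i=e_i\ \text{ if }\gamma_i>0,\qquad U_{n_L,n_i}e_i=0\ \text{ if }\gamma_i\le0. \tag{2}$$
Since $n_i=\sum_{j<i}2^{L-1-j}\mathbf 1_{\{\gamma_j\le0\}}$ and $L-1-j\ge L-i$ for $j<i$, the number $2^{L-i}$ divides $n_i$.

Suppose $\gamma_i>0$. Then $n_{i+1}=n_i$ and $n_L\le n_i+\sum_{j>i}2^{L-1-j}=n_i+2^{L-1-i}-1$. Let $q\in(n_i,n_L]$. Then $0<q-n_i<2^{L-1-i}$, so $v(q-n_i)<L-1-i$. As $2^{L-i}$ divides $n_i$, it follows that $v(q)=v(q-n_i)<L-1-i$. So $R_q=P_m$ with $m=L-1-v(q)>i$, and $R_qe_i=e_i$. All gates passed keep $e_i$.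

Suppose $\gamma_i\le0$. Then $q=n_{i+1}=n_i+2^{L-1-i}$ lies in $(n_i,n_L]$, and $v(q)=L-1-i$ because $2^{L-i}$ divides $n_i$. So $R_q=P_i$ and $R_qe_i=0$. Since the $R_q$ commute, the whole product kills $e_i$. This proves (2).

By (2), with $Z:=\sum_{i<L}\gamma_i^+e_i$, we have $X_{\sigma_n}=b_{\sigma_n}\otimes Z$ a.s. on $\{n_L=n\}$. These events for $0\le n<2^L$ cover $\Omega$, and so a.s.
$$\max_{0\le n<2^L}\|X_{\sigma_n}\|\ge\|Z\|_V . \tag{3}$$

**Step 7: $Z$ is long.** This step compares $Z$ with its mean. Since $E\gamma_0^+=(2\pi)^{-1/2}$, Lemma 2 gives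
$$\|EZ\|^2=\frac1{2\pi}\Big\|\sum_{i<L}e_i\Big\|^2\ge A^2,\qquad A^2:=\frac\lambda{2\pi}L^{1+2a}.$$
By independence and $\|e_i\|=1$, $E\|Z-EZ\|^2=L\,\mathrm{Var}(\gamma_0^+)\le L\,E(\gamma_0^+)^2=L/2$. Jensen's inequality gives $E\|Z\|^2\ge\|EZ\|^2\ge A^2$. If $\|Z\|<A/2$, then $\|Z-EZ\|>A/2$, so by Chebyshev $P(\|Z\|<A/2)\le\frac{L}{2}\cdot\frac4{A^2}=\frac{4\pi}\lambda L^{-2a}$. Together with (3),
$$E\max_n\|X_{\sigma_n}\|^2\ge\frac\lambda{2\pi}L^{1+2a},\qquad P\Big(\max_n\|X_{\sigma_n}\|<\tfrac12\big(\tfrac\lambda{2\pi}\big)^{1/2}L^{\frac12+a}\Big)\le\frac{4\pi}\lambda L^{-2a}. \tag{4}$$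

## 7. Failure of every uniform constant

**Step 8: reduction to $\alpha=0$.** This step removes the exponential factor in both theorems. If $\|S(t)\|\le M$, put $S^\alpha(t)=e^{\alpha t}S(t)$ and $\Phi^\alpha(s)=e^{\alpha s}\Phi(s)$. Then $\|S^\alpha(t)\|\le Me^{\alpha t}$ and
$$S^\alpha\star\Phi^\alpha(t)=\int_0^te^{\alpha(t-s)}S(t-s)e^{\alpha s}\Phi(s)\,dW_s=e^{\alpha t}\,S\star\Phi(t).$$
Norms of $\Phi$ and of the convolution change only by factors in $[e^{-|\alpha|T},e^{|\alpha|T}]$. The logarithmic condition of Theorem 2 also survives: for $C\ge1$ and $x\ge0$, $\log(e+Cx)\le\log C+\log(e+x)\le(1+\log C)\log(e+x)$. So we may take $\alpha=0$.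

**Proof of Theorem 1.** Let $\alpha=0$ and apply Sections 5 and 6 with $[r,r+h]=[0,T]$. By (1), $E\int_0^T\|\Phi\|^2dt=L$. By (4), the ratio of $E\max_n\|X_{\sigma_n}\|^2$ to it is at least $\frac\lambda{2\pi}L^{2a}$. For general $\alpha$ Step 8 gives the theorem with $c=e^{-4|\alpha|T}\lambda/(2\pi)$. $\square$

The continuous version of $S\star\Phi$ agrees a.s. with $X$ at the finitely many times $\sigma_n$. So (ii) with $\tau=T$ would force $C_{\alpha,M,T}\ge cL^{2a}$ for all $L$, which is impossible. The claim is disproved for every $M>1$.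

*Comparison with Proposition A.* For $N\ge2$ times take $L=\lfloor\log_2N\rfloor\ge\frac12\log_2N$. By Theorem 1 the best uniform constant over $N$ deterministic times, for fixed $M>1$, $\alpha$, $T$, is at least $c\,2^{-2a}(\log_2N)^{2a(M)}$. By Proposition A it grows at most like $(\log N)^2$.

## 8. One semigroup and one integrand without a continuous modification

The idea is to superpose blocks from Sections 5 and 6 with weights $c_\ell$, so that the energies $c_\ell^2L_\ell$ are summable while the squared sizes $c_\ell^2L_\ell^{1+2a}$ tend to infinity, and to let the blocks live on every small time interval.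

**Proof of Theorem 2.** By Step 8 let $\alpha=0$.

**Step 9: the data.** This step fixes the superposition. Let $J_\ell=[r_\ell,r_\ell+h_\ell]\subset(0,T)$, $\ell\ge1$, enumerate the nondegenerate closed intervals with rational endpoints in $(0,T)$, each one occurring infinitely often. Choose integers $L_\ell\ge2^\ell+\log^+(1/h_\ell)$. Let $\mathcal H_\ell,S_\ell,\Phi_\ell,\sigma_n^\ell$ be the objects of Sections 5 and 6 for $L=L_\ell$ on $J_\ell$, all with the same $W$. Fix $b'\in(b,2a)$, put $c_\ell^2=L_\ell^{-1-b'}$ and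
$$H=\bigoplus_\ell\mathcal H_\ell,\qquad S=\bigoplus_\ell S_\ell,\qquad\Phi=(c_\ell\Phi_\ell)_\ell,\qquad D=\{\sigma_n^\ell\} .$$
$S$ is a semigroup with $\|S(t)\|\le M$. It is strongly continuous on finitely supported vectors $g$. For general $f$, $\|S(t)f-f\|\le(M+1)\|f-g\|+\|S(t)g-g\|$, and such $g$ are dense, so $S$ is a $C_0$-semigroup.

**Step 10: integrability.** This step proves the logarithmic bound, and with it that $\Phi$ is an $H$-valued integrand. Let $\Psi(x)=x(\log(e+x))^b$, where $0\le b<2a<1$. Then $\Psi(0)=0$ and $\Psi$ is nondecreasing. It is convex on $[0,\infty)$: with $\Lambda=\log(e+x)\ge1$,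
$$\Psi''(x)=\frac{b\Lambda^{b-2}}{e+x}\Big[2\Lambda-\frac{(1-b)x}{e+x}-\frac{\Lambda x}{e+x}\Big]\ge\frac{b\Lambda^{b-2}}{e+x}\Big[\Lambda-\frac{(1-b)x}{e+x}\Big]\ge0 .$$
Let $x_\ell=c_\ell^2\|\Phi_\ell(t)\|^2$. For finite $N$ write $\sum_{\ell\le N}x_\ell=\sum_{\ell\le N}2^{-\ell}(2^\ell x_\ell)+2^{-N}\cdot0$, a convex combination. Then
$$\Psi\Big(\sum_{\ell\le N}x_\ell\Big)\le\sum_{\ell\le N}2^{-\ell}\Psi(2^\ell x_\ell)=\sum_{\ell\le N}x_\ell\big(\log(e+2^\ell x_\ell)\big)^b .$$
Let $N\to\infty$, with $\Psi(\infty)=\infty$: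
$$\Psi\Big(\sum_\ell x_\ell\Big)\le\sum_\ell x_\ell\big(\log(e+2^\ell x_\ell)\big)^b .$$
Since $c_\ell\le1$, we have $x_\ell\le(\rho\eta)^{-1}=2L_\ell2^{L_\ell}/h_\ell$ with the $\rho,\eta$ of block $\ell$. Using $2^\ell\le L_\ell\le2^{L_\ell}$ and $1/h_\ell\le e^{L_\ell}$,
$$2^\ell x_\ell\le2\cdot8^{L_\ell}e^{L_\ell},\qquad \log(e+2^\ell x_\ell)\le\log(3\cdot8^{L_\ell}e^{L_\ell})\le8L_\ell .$$
By (1) for each block, for every $\omega$,
$$\int_0^T\Psi\Big(\sum_\ell x_\ell\Big)dt\le\sum_\ell c_\ell^2\,L_\ell\,(8L_\ell)^b=8^b\sum_\ell L_\ell^{\,b-b'}=:C_0<\infty ,$$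
because $L_\ell\ge2^\ell$. In particular, for every $\omega$ the sum $\sum_\ell x_\ell=\|\Phi(t)\|^2$ is finite for almost every $t$. On the predictable set where it is infinite we redefine $\Phi=0$; this changes no stochastic integral. As $\Psi(x)\ge x$, we get $\Phi\in\Lambda_2$, and $\Phi$ satisfies the bound of the theorem.

**Step 11: unboundedness.** This step shows that the blocks explode on every interval. The coordinate projection $H\to\mathcal H_\ell$ is a contraction that intertwines $S$ and $S_\ell$, so $\|S\star\Phi(t)\|\ge c_\ell\|S_\ell\star\Phi_\ell(t)\|$ a.s. for each $t$ and $\ell$. Hence a.s. this holds for all $t\in D$ and all $\ell$. Since $\sum_\ell L_\ell^{-2a}\le\sum_\ell2^{-2a\ell}<\infty$, (4) and the first Borel–Cantelli lemma (which needs no independence) show that a.s. for all but finitely many $\ell$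
$$\max_n\|S\star\Phi(\sigma_n^\ell)\|\ge\tfrac12\big(\tfrac\lambda{2\pi}\big)^{1/2}c_\ell L_\ell^{\frac12+a}=\tfrac12\big(\tfrac\lambda{2\pi}\big)^{1/2}L_\ell^{(2a-b')/2}\longrightarrow\infty .$$
All $\sigma_n^\ell$ lie in $J_\ell$. Every nonempty open $I\subset(0,T)$ contains a nondegenerate closed interval $J\subset(0,T)$ with rational endpoints, and $J=J_\ell$ for infinitely many $\ell$. So a.s., simultaneously for all $I$, $\sup_{t\in D\cap I}\|S\star\Phi(t)\|=\infty$. $\square$

Any modification $Y$ of $S\star\Phi$ agrees with it on the countable set $D$ a.s. So $Y$ is a.s. unbounded on every open subinterval, and it is neither continuous nor càdlàg. Thus (i) fails. Since $\int_0^T\|\Phi\|^2dt\le C_0$ for all $\omega$, the continuity assertion of (b) also fails for general semigroups, for every $p\ge1$.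

**Proof of the Corollary.** For $M=1$ both assertions are (b) with $p=1$. For $M>1$, (i) fails by Theorem 2 and the uniform constant in (ii) fails by Theorem 1. $\square$

## 9. Slightly more integrability, or no randomness, restores continuity

In this section $S$ is an arbitrary $C_0$-semigroup with $\|S(t)\|\le Me^{\alpha t}$, $W$ is a general $Q$-Wiener process, $X=S\star\Phi$ and $M_T=\sup_{[0,T]}\|S(t)\|$.

**Proposition B.** If $E\int_0^T\|\Phi\|^2(\log(e+\|\Phi\|))^b\,dt<\infty$ for some $b>3$, then $S\star\Phi$ has a continuous modification and $E\sup_{t\le T}\|S\star\Phi(t)\|^2<\infty$.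

By Theorem 2, no $b<2a(M)$ suffices in general. There the logarithm contains $\|\Phi\|^2$, but $(e+x^2)^2\ge e(e+x^2)\ge e+1+x^2\ge e+x$ gives $\log(e+x)\le2\log(e+x^2)$.

*Proof.* **Cutting by size.** This step splits $\Phi$ into bounded pieces. Let $\Phi_0=\Phi\mathbf 1_{\{\|\Phi\|^2<2\}}$, $\Phi_m=\Phi\mathbf 1_{\{2^m\le\|\Phi\|^2<2^{m+1}\}}$ for $m\ge1$, and $a_m=E\int_0^T\|\Phi_m\|^2dt$. Where $\Phi_m\neq0$ and $m\ge1$, $\log(e+\|\Phi\|)\ge\frac m2\log2$, so $\sum_{m\ge1}m^ba_m<\infty$. Each $\Phi_m$ is bounded. By (a) with $p=2$, $X^m=S\star\Phi_m$ has a continuous version with $E\sup_t\|X_t^m\|^2<\infty$.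

**Bounding one piece.** This step estimates $\sup_t\|X^m_t\|$ for $m\ge1$ by a grid maximum plus short convolutions. Let $\delta=T2^{-m}$, $t_n=n\delta$, and for $0\le n<2^m$ let
$$Y_t^n=X_t^m-S(t-t_n)X^m_{t_n}\quad\text{on }[t_n,t_{n+1}],$$
the continuous version of $\int_{t_n}^tS(t-s)\Phi_m\,dW$. Substituting $s=t_n+\delta u$, this is the convolution on $[0,1]$ for the Wiener process $u\mapsto\delta^{-1/2}(W_{t_n+\delta u}-W_{t_n})$ (covariance $Q$, filtration $\mathcal F_{t_n+\delta u}$), the integrand $\delta^{1/2}\Phi_m(t_n+\delta u)$, and the semigroup $S(\delta u)$, whose norm is at most $Me^{|\alpha|Tu}$. By (a) with $p=2$ there is a constant $C_*$ independent of $m,n$ with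
$$E\sup_{[t_n,t_{n+1}]}\|Y_t^n\|^4\le C_*E\int_0^1\delta^2\|\Phi_m(t_n+\delta u)\|^4du=C_*\,\delta\,E\int_{t_n}^{t_{n+1}}\|\Phi_m\|^4dt\le2TC_*\,E\int_{t_n}^{t_{n+1}}\|\Phi_m\|^2dt ,$$
since $\|\Phi_m\|^4\le2^{m+1}\|\Phi_m\|^2$ and $\delta2^{m+1}=2T$. Summing over $n$, $E\max_n\sup_t\|Y_t^n\|^4\le2TC_*a_m$. Since $X_t^m=S(t-t_n)X_{t_n}^m+Y_t^n$ and $X_0^m=0$, Proposition A with the $2^m$ times $t_1,\dots,t_{2^m}$ gives
$$\Big\|\sup_t\|X_t^m\|\Big\|_{L^2(\Omega)}\le M_T^3(m+1)a_m^{1/2}+(2TC_*a_m)^{1/4}.$$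

**Summing the pieces.** This step checks that the bounds are summable. All sums are over $m\ge1$. By Cauchy–Schwarz and by Hölder with exponents $4,\frac43$,
$$\sum(m+1)a_m^{1/2}\le\Big(\sum(m+1)^ba_m\Big)^{1/2}\Big(\sum(m+1)^{2-b}\Big)^{1/2},\qquad\sum a_m^{1/4}\le\Big(\sum m^ba_m\Big)^{1/4}\Big(\sum m^{-b/3}\Big)^{3/4}.$$
The first factors are finite, as $(m+1)^b\le2^bm^b$; the last factors are finite because $b>3$. So $\sum_{m\ge0}X^m$ converges in $L^2(\Omega;C([0,T];H))$. For each $t$ its sum is $X_t$ a.s., by the Itô isometry, since the partial sums of $\sum_m\Phi_m$ converge to $\Phi$ in $\Lambda_2$. $\square$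

**Proposition C.** If $\Phi$ is deterministic and $\int_0^T\|\Phi\|^2dt<\infty$, then $X$ has a continuous modification and $E\sup_{t\le T}\|X_t\|^2\le C\,M_T^4\int_0^T\|\Phi\|^2dt$ with an absolute constant $C$.

So for deterministic $\Phi$, (i) and (ii) with $\tau=T$ hold for every $C_0$-semigroup. The failure in Theorems 1 and 2 is caused by the randomness of $\Phi$, that is, by the steering of Section 5.

*Proof.* **Bounded $\Phi$.** This step repeats the chaining of Proposition A with blocks of equal energy; Gaussian fourth moments make the levels summable. By (a), $X$ has a continuous version. For $\varepsilon>0$ let $G(t)=\int_0^t(\|\Phi\|^2+\varepsilon)ds$, a strictly increasing continuous function, let $g=G(T)$, and let $t_{j,i}=G^{-1}(ig2^{-j})$ for $0\le i\le2^j$. These points form a dense set $D'\subset[0,T]$, and $t_{j,i}=t_{j+1,2i}$. Put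
$$B_{j,i}=\int_{t_{j,i}}^{t_{j,i+1}}S(t_{j,i+1}-s)\Phi\,dW_s .$$
Since $\Phi$ is deterministic, $B_{j,i}$ is a centered Gaussian vector, and $E\|B_{j,i}\|^2\le M_T^2g2^{-j}$. Diagonalizing its covariance, $\|B_{j,i}\|^2=\sum_k\mu_k\xi_k^2$ with independent $\xi_k\sim N(0,1)$. So $E\|B_{j,i}\|^4=\sum_{k,l}\mu_k\mu_lE\xi_k^2\xi_l^2\le3(\sum_k\mu_k)^2=3(E\|B_{j,i}\|^2)^2$. Therefore
$$E\max_i\|B_{j,i}\|^4\le2^j\cdot3M_T^4g^22^{-2j}=3M_T^4g^22^{-j}.$$
Each $t\in D'$ is some $t_{m,n}$. As in Proposition A, the binary expansion of $n$ splits $(0,t]$ into intervals $(t_{j,i},t_{j,i+1}]$ with $j\le m$, at most one for each $j$. So a.s. $\sup_{t\in D'}\|X_t\|\le M_T\sum_{j\ge0}\max_i\|B_{j,i}\|$. By Minkowski in $L^4(\Omega)$, the right side has $L^4$-norm at most $3^{1/4}M_T^2g^{1/2}\sum_{j\ge0}2^{-j/4}$. By continuity $\sup_{D'}=\sup_{[0,T]}$, so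
$$E\sup_{t\le T}\|X_t\|^2\le\sqrt3\Big(\sum_{j\ge0}2^{-j/4}\Big)^2M_T^4\,g .$$
Here $g=\int_0^T\|\Phi\|^2dt+\varepsilon T$; let $\varepsilon\downarrow0$.

**General $\Phi$.** This step removes the boundedness. Let $\Phi^{(n)}=\Phi\mathbf 1_{\{\|\Phi\|\le n\}}$. The differences $\Phi^{(n)}-\Phi^{(n')}$ are bounded and deterministic. By the bound just proved, the continuous versions of $S\star\Phi^{(n)}$ are Cauchy in $L^2(\Omega;C([0,T];H))$. Their limit is continuous, equals $X_t$ a.s. for each $t$ by the Itô isometry, and satisfies the bound. $\square$
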